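# Self-dual topological groups and the evaluation map

## 1. Self-dualities that are symmetric

All groups in these notes are Abelian Hausdorff topological groups. The dual $G^\wedge$ of such a group $G$ is the group of all continuous homomorphisms (characters) $\chi:G\to\mathbb T$ into the circle group, with pointwise multiplication and the compact-open topology. Every $x\in G$ can be evaluated on characters, which gives the canonical map
$$\alpha_G:G\to G^{\wedge\wedge},\qquad \alpha_G(x)(\chi)=\chi(x).$$

**Definition.** $G$ is *reflexive* if $\alpha_G$ is a topological isomorphism of $G$ onto $G^{\wedge\wedge}$. $G$ is *self-dual* if there is some topological isomorphism $\Phi:G\to G^\wedge$. It is *strongly self-dual* if moreover $\Phi(x)(y)=\Phi(y)(x)$ for all $x,y\in G$.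

The finite group $\mathbb Z/n$ is strongly self-dual through $\Phi(x)(y)=e^{2\pi i xy/n}$, and $\mathbb R$ is strongly self-dual through $\Phi(x)(y)=e^{2\pi i xy}$. On $\mathbb F_2^2$ the formula $\Phi(x)(y)=(-1)^{x_1y_1+x_1y_2+x_2y_2}$ is an isomorphism onto the dual (its matrix is invertible) which is not symmetric.

If $G$ is self-dual, then $G\cong G^\wedge\cong G^{\wedge\wedge}$, so $G$ is certainly isomorphic to its bidual. But reflexivity asks for one particular map, $\alpha_G$, to be an isomorphism, and the definition of self-duality does not mention $\alpha_G$. So we ask: **is every self-dual group reflexive?** And what if the group is in addition precompact or pseudocompact (defined in Section 2)? The question is posed in "Self-duality in the class of precompact groups" (https://core.ac.uk/download/pdf/82798851.pdf).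

For a continuous homomorphism $f:G\to H$ write $f^\wedge:H^\wedge\to G^\wedge$, $f^\wedge(\chi)=\chi\circ f$. It is continuous, because $f$ maps compact sets to compact sets, and it is a topological isomorphism if $f$ is one.

**Remark 1.1 (the symmetric case).** *A strongly self-dual group is reflexive.* Indeed $\Phi^\wedge:G^{\wedge\wedge}\to G^\wedge$ is a topological isomorphism, and
$$\Phi^\wedge(\alpha_G(x))(y)=\alpha_G(x)(\Phi(y))=\Phi(y)(x)=\Phi(x)(y).$$
So $\Phi^\wedge\circ\alpha_G=\Phi$, and $\alpha_G=(\Phi^\wedge)^{-1}\circ\Phi$ is a topological isomorphism.

Without symmetry the computation gives $\Phi^\wedge(\alpha_G(x))=\Phi(\cdot)(x)$, and nothing says that the characters $\Phi(\cdot)(x)$, $x\in G$, are all the characters of $G$, or that $\alpha_G$ is continuous. We first treat a class of groups where one can do without symmetry, and then see what goes wrong outside it.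

## 2. Precompact self-dual groups are reflexive

**Definition.** $G$ is *precompact* if for every neighborhood $U$ of the identity there is a finite set $F$ with $G=FU$. A space is *pseudocompact* if every continuous real-valued function on it is bounded.

Subgroups of compact groups are precompact. For a group $A$ and a set $\Gamma$ of homomorphisms from $A$ to $\mathbb T$ (or to $\mathbb F_2$), $\sigma(A,\Gamma)$ denotes the initial topology on $A$, the coarsest one that makes all members of $\Gamma$ continuous. We use two textbook-level results as black boxes.

**(CR1)** (Comfort–Ross, *Topologies induced by groups of characters*, Fund. Math. 55 (1964).) If a subgroup $\Gamma\subset\mathrm{Hom}(A,\mathbb T)$ separates the points of $A$, then $\sigma(A,\Gamma)$ is precompact and its group of continuous characters is exactly $\Gamma$. Every precompact Hausdorff group topology on an Abelian group $A$ equals $\sigma(A,A^\wedge)$, and its characters separate points.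

**(CR2)** (Comfort–Ross, *Pseudocompactness and uniform continuity in topological groups*, Pacific J. Math. 16 (1966).) Pseudocompact groups are precompact. A subgroup of a compact group that meets every nonempty $G_\delta$-set is pseudocompact.

**Example 2.1 (a pseudocompact group that is not compact).** Let $I$ be uncountable and let $\Sigma\subset\mathbb F_2^I$ be the subgroup of elements with countable support. A nonempty $G_\delta$-set containing $y$ contains $\{x:x|_S=y|_S\}$ for some countable $S\subset I$, and the element equal to $y$ on $S$ and $0$ elsewhere lies in $\Sigma$. So $\Sigma$ is pseudocompact by (CR2). It is dense and proper in $\mathbb F_2^I$, hence not compact.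

**Example 2.2 (a precompact group that is not reflexive).** Let $G=\mathbb Q/\mathbb Z$ with the topology inherited from $\mathbb T=\mathbb R/\mathbb Z$. Its topology is $\sigma(G,\Gamma)$, where $\Gamma$ consists of the maps $x\mapsto nx$, $n\in\mathbb Z$, so $G^\wedge=\mathbb Z$ algebraically by (CR1). The set $K=\{0\}\cup\{1/m:m\ge1\}$ is compact in $G$, and for $n\neq0$ the character $x\mapsto nx$ takes the value $\pm\frac12$ at $1/(2|n|)\in K$. So $0$ is the only character that is close to $0$ on all of $K$, and $G^\wedge=\mathbb Z$ is discrete. Then $G^{\wedge\wedge}=\mathbb T$, $\alpha_G$ is the inclusion $\mathbb Q/\mathbb Z\subset\mathbb T$, and it is not onto.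

In Example 2.2 the group $G$ is precompact but $G^\wedge=\mathbb Z$ is not, and $G$ has an infinite compact set. These two facts are connected.

**Lemma 2.3.** If the characters of $G$ separate points and $G^\wedge$ is precompact, then every compact $C\subset G$ is finite.

*Proof.* We show that $C$ is discrete. Fix $x\in C$. The set
$$U=\{\psi\in G^\wedge:|\psi(c)-1|<\tfrac14\text{ for all }c\in C\}$$
is a neighborhood of $1$ in $G^\wedge$. By precompactness $G^\wedge=\bigcup_{i\le n}\chi_iU$ for some $\chi_1,\dots,\chi_n$. Choose a neighborhood $V$ of $x$ in $C$ with $|\chi_i(y)-\chi_i(x)|<\frac13$ for all $y\in V$ and $i\le n$. Let $\chi\in G^\wedge$ be arbitrary, say $\chi=\chi_i\psi$ with $\psi\in U$. For $y\in V$,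
$$|\chi(y)-\chi(x)|\le|\chi_i(y)-\chi_i(x)|+|\psi(y)-\psi(x)|<\tfrac13+\tfrac12<1 .$$
So $|\chi(y-x)-1|<1$ for every $\chi\in G^\wedge$. Apply this to all powers of $\chi$: the subgroup of $\mathbb T$ generated by $\chi(y-x)$ lies in $\{z:|z-1|<1\}$, an arc that contains no nontrivial subgroup. Hence $\chi(y-x)=1$ for all $\chi$. As characters separate points, $y=x$. So $V=\{x\}$, and $C$ is discrete and compact, hence finite. ∎

**Lemma 2.4.** If $G$ is precompact and all compact subsets of $G$ and of $G^\wedge$ are finite, then $G$ is reflexive.

*Proof.* Since compact subsets of $G$ are finite, the compact-open topology on $G^\wedge$ is the topology of pointwise convergence, that is, $\sigma(G^\wedge,\alpha_G(G))$. The group $\alpha_G(G)$ separates the points of $G^\wedge$, so by (CR1) the characters of $G^\wedge$ are exactly the elements of $\alpha_G(G)$. So $\alpha_G$ is onto. It is injective because the characters of a precompact group separate points (CR1). Since compact subsets of $G^\wedge$ are finite, $G^{\wedge\wedge}$ carries the topology of pointwise convergence on $G^\wedge$. By (CR1), $G$ carries $\sigma(G,G^\wedge)$, which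 is the same topology transported by $\alpha_G$. So $\alpha_G$ is a homeomorphism. ∎

**Theorem B.** If $G$ is self-dual and precompact (in particular, if it is self-dual and pseudocompact), then $G$ is reflexive.

*Proof.* A pseudocompact group is precompact by (CR2), so let $G$ be precompact and self-dual. Its characters separate points by (CR1), and $G^\wedge\cong G$ is precompact. By Lemma 2.3 compact subsets of $G$ are finite, hence so are those of $G^\wedge\cong G$. Apply Lemma 2.4. ∎

Now drop precompactness. A self-dual group such as $\mathbb R$ has infinite compact sets. Then the topology of $G^\wedge$ is finer than pointwise convergence, and the step "by (CR1) the characters of $G^\wedge$ are exactly $\alpha_G(G)$" is no longer available: a finer topology may have more characters. The construction below produces precisely such extra characters.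

## 3. Theorem A and Theorem C

**Theorem A.** There is a self-dual group $G$ of exponent $2$ that is not reflexive. It has the form $G=X\times X^\wedge$, where $X$ is pseudocompact, $X\cong X^{\wedge\wedge}$, and $\alpha_X$ is not onto.

So the answers are: no for arbitrary self-dual groups, yes for precompact ones, yes for pseudocompact ones, all in ZFC. The methods give more.

**Theorem C.**

1. Let $G$ be self-dual. Then $\alpha_G$ is injective and open onto its image, and $G$ is reflexive iff $\alpha_G$ is surjective. $G$ is also reflexive if $\alpha_G$ is continuous with dense image. For the $G$ of Theorem A, $\alpha_G$ is injective, open onto its image and has dense image, but is neither continuous nor surjective.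
2. If $G,G^\wedge,G^{\wedge\wedge}$ are precompact, then $G$ is reflexive. Precompactness of $G$ and $G^\wedge$ alone does not suffice.
3. A self-dual group is precompact iff all its compact subsets are finite. The precompact self-dual groups are exactly the groups $(A,\tau_\beta)$, where $\beta:A\times A\to\mathbb T$ is a bihomomorphism such that: $\beta(x,\cdot)\equiv1\Rightarrow x=0$; $\{\beta(x,\cdot):x\in A\}=\{\beta(\cdot,x):x\in A\}=:\Gamma$; $\tau_\beta=\sigma(A,\Gamma)$; and all $\tau_\beta$-compact sets are finite.
4. There is an infinite pseudocompact strongly self-dual group.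
5. Every metrizable self-dual group is locally compact (hence reflexive).

Two parts come directly from Section 2.

**Proof of the first half of C2.** Let $G,G^\wedge,G^{\wedge\wedge}$ be precompact. The characters of $G$ separate points by (CR1), and those of $G^\wedge$ always do, because the evaluations $\alpha_G(x)$ are among them. By Lemma 2.3 for $G$ and for $G^\wedge$, compact subsets of $G$ and $G^\wedge$ are finite. Apply Lemma 2.4. ∎

**Proof of C3.** *Compact sets.* If $G$ is self-dual and its compact sets are finite, then $G^\wedge$ has the pointwise topology, so it is a topological subgroup of the compact group $\mathbb T^G$. Hence $G\cong G^\wedge$ is precompact. The converse was shown in the proof of Theorem B.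

*From a group to a form.* Let $G$ be precompact and self-dual via $\Phi$, and put $\beta(x,y)=\Phi(x)(y)$, a bihomomorphism. As $\Phi$ is injective, $\beta(x,\cdot)\equiv1$ implies $x=0$. As $\Phi$ is onto, $G^\wedge=\{\beta(x,\cdot):x\in G\}$. Let $f\in G^\wedge$. Then $f\circ\Phi^{-1}$ is a character of $G^\wedge$, and since $\alpha_G$ is onto by Theorem B, it equals $\alpha_G(y)$ for some $y$. So $f(x)=\alpha_G(y)(\Phi(x))=\beta(x,y)$. Conversely each $\beta(\cdot,y)=\alpha_G(y)\circ\Phi$ is continuous, because evaluation at $y$ is continuous on $G^\wedge$. So also $G^\wedge=\{\beta(\cdot,y):y\in G\}$, and $\Gamma=G^\wedge$. The topology is $\sigma(G,G^\wedge)=\tau_\beta$ by (CR1), and compact sets are finite.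

*From a form to a group.* Let $\beta$ be as stated. If $y\ne0$, there is $z$ with $\beta(y,z)\ne1$, and $\beta(\cdot,z)\in\Gamma$. So the group $\Gamma$ separates points, $\tau_\beta$ is precompact and Hausdorff, and by (CR1) the dual is $\Gamma$. It has the pointwise topology because $\tau_\beta$-compact sets are finite. The homomorphism $\Phi:A\to\Gamma$, $\Phi(x)=\beta(x,\cdot)$, is injective by the first condition and onto by definition of $\Gamma$. It is a homeomorphism: $\Phi(x_\iota)\to1$ iff $\beta(x_\iota,z)\to1$ for all $z$, iff $x_\iota\to0$ in $\sigma(A,\{\beta(\cdot,z):z\in A\})=\tau_\beta$. ∎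

## 4. Injectivity and openness of $\alpha_G$ for self-dual $G$

Before we look for a counterexample, let us find out what can fail. We first fix convenient neighborhoods in the dual. Put $\mathbb T_+=\{z\in\mathbb T:\operatorname{Re}z\ge0\}$ and, for compact $K\subset G$,
$$K^\triangleright=\{\chi\in G^\wedge:\chi(K)\subset\mathbb T_+\}.$$

**Lemma 4.1.** If $z=e^{2\pi it}$ with $|t|\le\frac12$ and $z,z^2,\dots,z^n\in\mathbb T_+$, then $|t|\le\frac1{4n}$. Consequently the sets $K^\triangleright$, $K\subset G$ compact, form a neighborhood base at $1$ in $G^\wedge$.

*Proof.* From $z\in\mathbb T_+$ we get $|t|\le\frac14$. If $|t|>\frac1{4n}$, let $j$ be minimal with $j|t|>\frac14$. Then $2\le j\le n$ and $j|t|\le\frac14+|t|\le\frac12$, so $z^j\notin\mathbb T_+$, a contradiction. Each $K^\triangleright$ is a neighborhood of $1$, since it contains $\{\chi:|\chi-1|<1\text{ on }K\}$. Given a compact $K$ and $n$, the set $K\cup2K\cup\dots\cup nK$ is compact, where $jK=\{jx:x\in K\}$, and every $\chi$ in its polar maps $K$ into $\{e^{2\pi it}:|t|\le\frac1{4n}\}$. ∎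

**Step 1: $\alpha_G$ is continuous on compact sets, for every $G$.** This controls the compact subsets of $G^{\wedge\wedge}$ that come from $G$. Let $C\subset G$ and $D\subset G^\wedge$ be compact. The evaluation $C\times D\to\mathbb T$ is jointly continuous: if $|\chi-\chi_0|<\varepsilon$ on $C$ (a neighborhood of $\chi_0$), then $|\chi(c)-\chi_0(c_0)|<\varepsilon+|\chi_0(c)-\chi_0(c_0)|$. By compactness of $D$, for $c_0\in C$ and $\varepsilon>0$ there is a neighborhood $V$ of $c_0$ in $C$ with $|\chi(c)-\chi(c_0)|<\varepsilon$ for all $c\in V$, $\chi\in D$. This is continuity of $\alpha_G|_C$ at $c_0$. In particular $\alpha_G(C)$ is compact.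

**Step 2: $\alpha_{G^\wedge}$ is injective and open onto its image, for every $G$.** For $f\in G^\wedge$ and $x\in G$,
$$\alpha_{G^\wedge}(f)(\alpha_G(x))=f(x), \tag{1}$$
which gives injectivity. If $C\subset G$ is compact, then $\alpha_G(C)$ is compact by Step 1, so $(\alpha_G(C))^\triangleright$ is a neighborhood of $1$ in $G^{\wedge\wedge\wedge}$, and by (1)
$$\alpha_{G^\wedge}(f)\in(\alpha_G(C))^\triangleright\iff f\in C^\triangleright. \tag{2}$$
So $\alpha_{G^\wedge}(C^\triangleright)$ contains the trace of a neighborhood on the image. This is openness onto the image.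

**Step 3: transfer to $G$ when $G$ is self-dual.** Let $\Phi:G\to G^\wedge$ be a topological isomorphism. For $x\in G$ and $\kappa\in G^{\wedge\wedge}$,
$$\Phi^{\wedge\wedge}(\alpha_G(x))(\kappa)=\alpha_G(x)(\kappa\circ\Phi)=\kappa(\Phi(x))=\alpha_{G^\wedge}(\Phi(x))(\kappa),$$
that is,
$$\alpha_{G^\wedge}\circ\Phi=\Phi^{\wedge\wedge}\circ\alpha_G, \tag{3}$$
with $\Phi$ and $\Phi^{\wedge\wedge}$ topological isomorphisms. By Step 2, $\alpha_G$ is injective and open onto its image. Moreover $\alpha_G$ is onto, or a topological isomorphism, iff $\alpha_{G^\wedge}$ is.

**Step 4: surjectivity implies reflexivity.** Let $G$ be self-dual and $\alpha_G$ onto. By Step 3, $\alpha_G^{-1}:G^{\wedge\wedge}\to G$ is continuous. So every compact subset of $G^{\wedge\wedge}$ has the form $\alpha_G(C)$ with $C\subset G$ compact, and the sets $(\alpha_G(C))^\triangleright$ form a neighborhood base at $1$ in $G^{\wedge\wedge\wedge}$. By (2), the preimage of such a set under $\alpha_{G^\wedge}$ is the neighborhood $C^\triangleright$ of $1$. So $\alpha_{G^\wedge}$ is continuous; it is also injective, open onto its image, and onto. Thus $\alpha_{G^\wedge}$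 is a topological isomorphism, and by Step 3 so is $\alpha_G$.

**Step 5: continuity with dense image implies reflexivity.** Let $G$ be self-dual and $\alpha_G$ continuous with dense image. Then $(\alpha_G)^\wedge:G^{\wedge\wedge\wedge}\to G^\wedge$ is defined and continuous, and (1) says $(\alpha_G)^\wedge\circ\alpha_{G^\wedge}=\mathrm{id}$. Put $r=\Phi^{-1}\circ(\alpha_G)^\wedge\circ\Phi^{\wedge\wedge}:G^{\wedge\wedge}\to G$. It is continuous and by (3)
$$r\circ\alpha_G=\Phi^{-1}\circ(\alpha_G)^\wedge\circ\alpha_{G^\wedge}\circ\Phi=\mathrm{id}.$$
The continuous maps $\alpha_G\circ r$ and $\mathrm{id}$ on $G^{\wedge\wedge}$ agree on the dense set $\alpha_G(G)$, hence everywhere. So $\alpha_G$ is onto, and Step 4 applies.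

This proves the general statements of C1. A counterexample must therefore be a self-dual group for which $\alpha_G$ is not surjective. It cannot be metrizable:

**Proof of C5.** Let $G$ be metrizable and self-dual, with a decreasing neighborhood base $(U_n)$ at $0$.

*$\alpha_G$ is continuous.* A convergent sequence together with its limit is compact, so by Step 1 $\alpha_G$ is sequentially continuous, hence continuous.

*$G^\wedge$ has a sequence of compact sets that absorbs all compact sets.* Let $P_n=\{\chi\in G^\wedge:\chi(U_n)\subset\mathbb T_+\}$; these sets increase with $n$. If $D\subset G^\wedge$ is compact, then $\{x:\chi(x)\in\mathbb T_+\ \forall\chi\in D\}=\alpha_G^{-1}(D^\triangleright)$ is a neighborhood of $0$ and contains some $U_n$, i.e. $D\subset P_n$. The $P_n$ are compact by the Arzelà–Ascoli argument: the set of all homomorphisms $\chi:G\to\mathbb T$ with $\chi(U_n)\subset\mathbb T_+$ is closed in $\mathbb T^G$, so it is compact in the pointwise topology. Given $k$, choose a neighborhood $V$ of $0$ whose $k$-fold sum lies in $U_n$. For $x\in V$ we have $x,2x,\dots,kx\in U_n$, so $\chi(x)\in\{e^{2\pi it}:|t|\le\frac1{4k}\}$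 by Lemma 4.1. So these homomorphisms are continuous, they form the set $P_n$, and $P_n$ is equicontinuous. On $P_n$ the pointwise and the compact-open topology agree: given $\chi_0\in P_n$, a compact $K$ and $\varepsilon>0$, take $V$ with $|\chi-1|<\varepsilon/3$ on $V$ for all $\chi\in P_n$ and cover $K$ by finitely many $x_i+V$. If $\chi\in P_n$ and $|\chi(x_i)-\chi_0(x_i)|<\varepsilon/3$ for all $i$, then $|\chi-\chi_0|<\varepsilon$ on $K$.

*Conclusion.* As $G\cong G^\wedge$, $G$ has an increasing sequence of compact sets $K_n$ such that each compact set lies in some $K_n$. If no $U_n$ were contained in $K_n$, choose $x_n\in U_n\setminus K_n$. Then $x_n\to0$, so $\{0\}\cup\{x_n:n\in\omega\}$ is compact and lies in some $K_m$, contradicting $x_m\notin K_m$. So some $U_n\subset K_n$ and $G$ is locally compact. It is reflexive by the Pontryagin–van Kampen theorem. ∎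

## 5. Groups with $X\cong X^{\wedge\wedge}$, and biduals in exponent two

There is a simple machine for self-dual groups. We use the standard natural topological isomorphism $(X\times Y)^\wedge\cong X^\wedge\times Y^\wedge$, under which $\alpha_{X\times Y}=\alpha_X\times\alpha_Y$. Put $G=X\times X^\wedge$. Then
$$G^\wedge\cong X^\wedge\times X^{\wedge\wedge},\qquad \alpha_G=\alpha_X\times\alpha_{X^\wedge}. \tag{4}$$
So $G$ is self-dual as soon as $X\cong X^{\wedge\wedge}$ by *any* topological isomorphism. If $X$ is reflexive, as in $\mathbb T\times\mathbb Z$, then $\alpha_G$ is an isomorphism by (4), and we have gained nothing. We need $X\cong X^{\wedge\wedge}$ with $\alpha_X$ not onto: a group that sits properly inside its bidual and is nevertheless isomorphic to it, for instance by a shift of coordinates in a product.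

To do this we need a class of groups for which biduals can be computed. Groups of exponent $2$ are $\mathbb F_2$-vector spaces, written additively, and their characters take values in $\{\pm1\}\cong\mathbb F_2$. For an $\mathbb F_2$-space $B$ let $B^*=\mathrm{Hom}(B,\mathbb F_2)$ with the pointwise topology on $B$. It is a compact group.

**Definition.** For a subgroup $M\subset B^*$ with the subspace topology put
$$M'=\bigcup\{\overline{\langle C\rangle}:C\subset M\text{ compact}\}\subset B^*,$$
where the closure is taken in $B^*$. Since $\overline{\langle C_1\rangle}+\overline{\langle C_2\rangle}\subset\overline{\langle C_1\cup C_2\rangle}$, $M'$ is a subgroup, and it contains $M$ because singletons are compact.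

**Definition.** A subgroup $H\subset B^*$ has property **(P)** if for every countable subgroup $N\subset B$, each homomorphism $N\to\mathbb F_2$ is the restriction of some $h\in H$.

For example, let $B$ have basis $(e_i)_{i\in I}$, so that $B^*=\mathbb F_2^I$. The group $\Sigma$ of Example 2.1 has (P): a countable $N\subset B$ lies in the span of countably many $e_i$; extend the homomorphism to this span, and let $h$ take these values on those $e_i$ and $0$ on the others. The subgroup of finitely supported elements, for infinite $I$, does not have (P): the homomorphism $e_{i_j}\mapsto1$ on the span of infinitely many distinct $e_{i_j}$, $j\in\omega$, is not a restriction from it.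

**Lemma 5.1.** Let $V$ be an $\mathbb F_2$-space and $W\subset\mathrm{Hom}(V,\mathbb F_2)$ such that every homomorphism from a countable subgroup of $V$ to $\mathbb F_2$ is the restriction of an element of $W$. Then $\sigma(V,W)$-compact sets are finite.

*Proof.* Let $D$ be compact and infinite. An infinite subset of an $\mathbb F_2$-space spans an infinite-dimensional space, so $D$ contains a linearly independent sequence $(b_j)$. It has a cluster point $d\in D$: each neighborhood of $d$ contains $b_j$ for infinitely many $j$. If $d\notin\mathrm{span}(b_j)$, take $h\in W$ with $h(b_j)=0$ for all $j$ and $h(d)=1$. If $d\in\mathrm{span}(b_j:j<r)$, take $h\in W$ with $h(b_j)=0$ for $j<r$ and $h(b_j)=1$ for $j\ge r$, so that $h(d)=0$. In both cases $\{v:h(v)=h(d)\}$ is a neighborhood of $d$ that contains $b_j$ for only finitely many $j$, a contradiction. ∎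

**Lemma 5.2.** Let $H\subset B^*$ have (P). Then $H^\wedge=B$ algebraically, via $b\mapsto\chi_b$, $\chi_b(h)=(-1)^{h(b)}$, with neighborhood base at $0$ the subgroups $C^\perp=\{b:h(b)=0\ \forall h\in C\}$, $C\subset H$ compact. Compact subsets of $H^\wedge$ are finite. $H^{\wedge\wedge}$ is topologically isomorphic to $H'\subset B^*$, with $\alpha_H$ corresponding to the inclusion $H\hookrightarrow H'$. So $H$ is reflexive iff $H'=H$.

*Proof.* **Step 1: the characters of $H$.** Let $(-1)^\varphi$ be a continuous character. Its kernel is open, so the linear functional $\varphi$ vanishes on $\{h\in H:h(b_1)=\dots=h(b_r)=0\}$ for some $b_i\in B$. A functional that vanishes on the common kernel of finitely many functionals is a linear combination of them. So $\varphi$ is a combination of the evaluations at the $b_i$, i.e. $\varphi(h)=h(b)$ for some $b\in B$. This $b$ is unique: if $b\neq b'$, then by (P) the homomorphism on $\{0,b-b'\}$ taking $b-b'$ to $1$ extends to some $h\in H$, and $h(b)\ne h(b')$. Conversely every $\chi_b$ is continuous.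

**Step 2: the topology of $H^\wedge$.** As $\chi_b$ takes values $\pm1$, $\chi_b\in C^\triangleright$ means $h(b)=0$ for all $h\in C$. So $C^\triangleright$ is $C^\perp$. Using $C=\{h\}$ we see that this topology is finer than $\sigma(B,H)$. By (P) and Lemma 5.1 (with $V=B$, $W=H$) $\sigma(B,H)$-compact sets are finite, so compact subsets of $H^\wedge$ are finite. Hence $H^{\wedge\wedge}$ carries the topology of pointwise convergence on $B$.

**Step 3: the characters of $H^\wedge$.** A homomorphism $z\in B^*$ is continuous on $H^\wedge$ iff it vanishes on $C^\perp$ for some compact $C\subset H$. We claim that for compact $C$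
$$z|_{C^\perp}=0\iff z\in\overline{\langle C\rangle}. \tag{5}$$
If $b\in C^\perp$, then $\{y\in B^*:y(b)=0\}$ is a closed subgroup containing $C$, hence $\overline{\langle C\rangle}$. This is "$\Leftarrow$". If $z\notin\overline{\langle C\rangle}$, there is a finite-dimensional $F\subset B$ with $z|_F\notin\{h|_F:h\in\langle C\rangle\}$. The latter is a subspace of $F^*$, so there is $b\in F$ with $h(b)=0$ for all $h\in C$ and $z(b)=1$. So $z$ does not vanish on $C^\perp$. By (5), $H^{\wedge\wedge}=H'$ as a group, with the pointwise topology on $B$.

**Step 4: the map $\alpha_H$.** $\alpha_H(h)(\chi_b)=(-1)^{h(b)}$, so $\alpha_H$ is the inclusion of $H$ into $H'$. It is a topological embedding, so $H$ is reflexive iff $H'=H$. ∎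

The extra characters announced at the end of Section 2 are now visible: they are the limits in $\overline{\langle C\rangle}\setminus H$, for compact $C\subset H$.

**Lemma 5.3.** Let $I$ be countable and let $H_i\subset B_i^*$ ($i\in I$) have (P). Then $H=\prod H_i\subset\prod B_i^*=(\bigoplus B_i)^*$ has (P) and $H'=\prod H_i'$.

*Proof.* *(P).* Let $N\subset\bigoplus B_i$ be a countable subgroup and $N_i$ its projection to $B_i$, which is countable. Then $N\subset\bigoplus N_i$. Extend a given homomorphism $N\to\mathbb F_2$ to $\bigoplus N_i$, and choose $h_i\in H_i$ that agrees with it on $N_i$. Then $(h_i)\in H$ restricts to the given homomorphism.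

*$H'\subset\prod H_i'$.* If $C\subset H$ is compact with projections $C_i$, then each $C_i\subset H_i$ is compact and $\overline{\langle C\rangle}\subset\prod\overline{\langle C_i\rangle}\subset\prod H_i'$.

*$\prod H_i'\subset H'$.* Let $z_i\in\overline{\langle C_i\rangle}$ with $C_i\subset H_i$ compact; we may add $0$ to $C_i$. Then $C=\prod C_i\subset H$ is compact. As $0\in C_i$ for all $i$, $C$ contains every vector with one coordinate $c_i\in C_i$ and all others $0$. So $\langle C\rangle\supset\bigoplus\langle C_i\rangle$ and $\overline{\langle C\rangle}\supset\overline{\bigoplus\overline{\langle C_i\rangle}}=\prod\overline{\langle C_i\rangle}\ni(z_i)$. ∎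

So for groups with (P), passing to the bidual is the operation $H\mapsto H'$, and it acts coordinatewise on countable products. Which product is isomorphic to its own prime by a shift? Suppose we had one group $H_0$ and iterated: $H_n'=H_{n+1}\supsetneq H_n$. Then $X=\prod_{n\ge0}H_n$ has $X'=\prod_{n\ge1}H_n$. The coordinate $H_0$ has disappeared, and a shift does not bring it back. A shift loses nothing if the chain has no first term. So we look for subgroups of one $B^*$ with (P) such that
$$\cdots\subsetneq H_{-2}\subsetneq H_{-1}\subsetneq H_0,\qquad H_{m}'=H_{m+1}\ (m<0),\qquad H_0'=H_0 . \tag{6}$$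
For every $n$, the group $H_{-n}$ must need exactly $n$ steps of the prime operation before it stabilizes.

## 6. Trees on which the prime operation takes $n$ steps

We first forget (P) and only look for subgroups with this stepwise behavior.

**One step is easy.** Let $B=\bigoplus_\omega\mathbb F_2$, so $B^*=\mathbb F_2^\omega$, and let $M$ be the subgroup of finitely supported elements. The set $C=\{e_k:k\in\omega\}\cup\{0\}$ of unit vectors is compact, since $e_k\to0$, and $\overline{\langle C\rangle}=\mathbb F_2^\omega$. So $M'=\mathbb F_2^\omega\ne M$, and $M''=M'$.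

**Two steps are not obtained by doubling the index set.** Try finitely supported functions on $\omega\times\omega$ inside $\mathbb F_2^{\omega\times\omega}$, in the hope that $M'$ is the group of functions supported on finitely many rows and $M''$ is everything. But the unit vectors $e_{k,l}$ taken all together still converge to $0$. With $0$ they form a compact set whose closed span is $\mathbb F_2^{\omega\times\omega}$. So $M'$ is everything at once.

The product topology has too few functionals: nothing prevents a compact set from spreading over infinitely many rows. A functional such as $b=\sum_{k\ge1}(\delta_{(k,k)}+\delta_{(k,0)})$ would do it, since it takes the value $1$ on $e_{k,k}$ for every $k\ge1$, so $e_{k,k}\not\to0$. It is well defined on functions that are constant on all but finitely many rows, because the two point evaluations in one row cancel there. So we should take functions that are constant outside a finite amount of branching, and allow infinite sums of such differences as functionals. To handle all $n$ at once we use the tree of all finite sequences.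

**Definition.** Let $T=\omega^{<\omega}$ be the set of finite sequences in $\omega$. Write $s\subset t$ if $t$ extends $s$ (equality allowed), and for $s\in T$ let $[s]=\{p\in\omega^\omega:s\subset p\}$. Let $B_1$ be the $\mathbb F_2$-space of all $b:T\to\mathbb F_2$ such that for every $s\in T$
$$b(s^\frown k)=0\text{ for all but finitely many }k,\qquad b(s)=\sum_kb(s^\frown k). \tag{7}$$

For $p\in\omega^\omega$ let $\delta_p(s)=1$ iff $s\subset p$. If $s\subset p$, exactly one child of $s$ lies on $p$, otherwise none does; so $\delta_p\in B_1$. Since $T$ is countable, $|B_1|\leq\mathfrak c$, and the $\delta_p$ give $|B_1|=\mathfrak c$. As $B_1$ is a vector space over a finite field, its dimension is $\mathfrak c$ too.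

**Definition.** For $z:\omega^\omega\to\mathbb F_2$ let $T_z=\{s\in T:z|_{[s]}\text{ is not constant}\}$, which is closed under initial segments. Let $M_0=\{z:T_z\text{ finite}\}$. It is a group since $T_{z+w}\subset T_z\cup T_w$.

For instance, if $z=1_{[u]}$ is the indicator function of $[u]$, then $T_z$ is the set of proper initial segments of $u$, so $1_{[u]}\in M_0$.

A *finite tree* is a finite set $T'\subset T$ closed under initial segments (possibly empty). Let $\partial T'$ be the set of $t\notin T'$ all of whose proper initial segments are in $T'$. Every $p\in\omega^\omega$ has a shortest initial segment outside the finite set $T'$, and this is an element of $\partial T'$; two different elements of $\partial T'$ are incomparable. So the sets $[t]$, $t\in\partial T'$, partition $\omega^\omega$. Let $M(T')=\{z:T_z\subset T'\}$. Every $s\notin T'$ extends some $t\in\partial T'$, so $M(T')$ is the set of $z$ that are constant on each $[t]$, $t\in\partial T'$. Write $z(t)$ for this constant.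

**Pairing $M_0$ with $B_1$.** We want to view $M_0$ inside $B_1^*$. For $z\in M(T')$ and $b\in B_1$ put
$$\langle z,b\rangle=\sum_{t\in\partial T'}z(t)b(t). \tag{8}$$
The sum is finite: $\partial T'$ is $\{\emptyset\}$ or consists of children of finitely many nodes, and (7) applies at each of them. It does not depend on $T'$. Indeed, if $t\in\partial T'$, then $\partial(T'\cup\{t\})=(\partial T'\setminus\{t\})\cup\{t^\frown k:k\in\omega\}$, and $z(t)b(t)$ is replaced by $\sum_kz(t)b(t^\frown k)=z(t)b(t)$. A larger finite tree is reached by successively adding such nodes, in order of increasing length, and two trees are compared via their union. So $\langle\cdot,\cdot\rangle:M_0\times B_1\to\mathbb F_2$ is well defined. It is bilinear: for $z,w\in M_0$ use the common tree $T_z\cup T_w$. Moreover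
$$\langle z,\delta_p\rangle=z(p), \tag{9}$$
since $p$ passes through exactly one $t\in\partial T'$. By (9), $z\mapsto\langle z,\cdot\rangle$ is injective, and we regard $M_0$ as a subgroup of $B_1^*$, with the pointwise topology on $B_1$.

**Lemma 6.1.** $M(T')\subset B_1^*$ is compact for every finite tree $T'$, and its topology is the product topology of $\mathbb F_2^{\partial T'}$.

*Proof.* The bijection $\mathbb F_2^{\partial T'}\to M(T')$ is continuous, because each $\langle z,b\rangle$ depends on only finitely many coordinates $z(t)$ by (8). A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. ∎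

**Lemma 6.2.** Let $s_0,s_1,\dots\in T$ be distinct, $p_j,q_j\in[s_j]$, $\varepsilon_j\in\mathbb F_2$. Then $b:=\sum_j\varepsilon_j(\delta_{p_j}+\delta_{q_j})$ is a well-defined element of $B_1$, and for every $w\in M_0$
$$\langle w,b\rangle=\sum_j\varepsilon_j(w(p_j)+w(q_j))\qquad\text{(finitely many nonzero terms)}. \tag{10}$$

*Proof.* Let $b_j=\delta_{p_j}+\delta_{q_j}\in B_1$. If $b_j(t)\ne0$, then $t$ properly extends $s_j$: if $t\subset s_j$, both summands are $1$ at $t$, and if $t,s_j$ are incomparable, both are $0$. Fix $t$. Only those $b_j$ with $s_j\subset t$ can be nonzero at $t$ or at a child of $t$, and there are finitely many, since the $s_j$ are distinct. So at $t$ and all its children $b$ coincides with one finite subsum, and (7) holds for $b$ at $t$. Hence $b\in B_1$.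

Let $w\in M(T')$. If $t\in\partial T'$ and $b_j(t)\neq0$, then $s_j$ is a proper initial segment of $t$, so $s_j\in T'$. So only the finitely many $j$ with $s_j\in T'$ contribute to $\sum_{t\in\partial T'}w(t)b(t)$, and $\langle w,b\rangle=\sum_{s_j\in T'}\varepsilon_j\langle w,b_j\rangle$. By (9), $\langle w,b_j\rangle=w(p_j)+w(q_j)$. For $s_j\notin T'$, $w$ is constant on $[s_j]$ and $w(p_j)+w(q_j)=0$. The formula follows. ∎

As an illustration, take $s_k=(k)$, $p_k\in[(k,k)]$, $q_k\in[(k,0)]$ for $k\ge1$ and all coefficients $1$. Then (10) gives $\langle1_{[(k,k)]},b\rangle=1$ for all $k\ge1$, so the sequence $1_{[(k,k)]}$ does not converge to $0$. For fixed $k$, on the other hand, the $1_{[(k,l)]}$ lie in $M(\{\emptyset,(k)\})$ and converge to $0$ as $l\to\infty$ by Lemma 6.1. This is what was missing in $\mathbb F_2^{\omega\times\omega}$. The next lemma gives the general form.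

**Lemma 6.3.** If $C\subset M_0$ is compact, then $T_C:=\bigcup_{z\in C}T_z$ is finite; hence $\overline{\langle C\rangle}\subset M(T_C)$.

*Proof.* Suppose $T_C$ is infinite. We build a functional $b\in B_1$ that contradicts compactness. Choose inductively $z_j\in C$ and $s_j\in T_{z_j}\setminus\bigcup_{i<j}T_{z_i}$; this is possible since the sets $T_{z_i}$ are finite. The $s_j$ are distinct. Choose $p_j,q_j\in[s_j]$ with $z_j(p_j)\ne z_j(q_j)$. For $i>j$ we have $s_i\notin T_{z_j}$, so $z_j(p_i)=z_j(q_i)$.

Let $z\in C$ be a cluster point of $(z_j)$. As $T_z$ is finite and the $s_j$ are distinct, there is $j_0$ with $s_j\notin T_z$ for $j\ge j_0$. Put $\varepsilon_j=0$ for $j<j_0$. By (10), for $j\ge j_0$ the terms with $i>j$ in $\langle z_j,b\rangle$ vanish and the term $i=j$ is $\varepsilon_j$. So we can choose $\varepsilon_j$ recursively such that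
$$\langle z_j,b\rangle=\varepsilon_j+\sum_{j_0\le i<j}\varepsilon_i(z_j(p_i)+z_j(q_i))=1\qquad(j\ge j_0).$$
On the other hand $z(p_j)=z(q_j)$ for $j\ge j_0$, so $\langle z,b\rangle=0$. The neighborhood $\{w:\langle w,b\rangle=0\}$ of $z$ contains no $z_j$ with $j\ge j_0$, a contradiction.

So $T_C$ is a finite tree and $C\subset M(T_C)$. The latter is a compact, hence closed, subgroup of $B_1^*$ by Lemma 6.1, so it contains $\overline{\langle C\rangle}$. ∎

**Definition.** For $n\ge0$ let $M_{-n}=\{z\in M_0:z|_{[s]}=0\text{ for all but finitely many }s\in\omega^n\}$.

For $n=0$ there is only one $s$, so there is no condition and the notation is consistent. If $z\in M_{-n-1}$ and $z|_{[u]}\ne0$ for some $u\in\omega^n$, then $z$ is nonzero on some $[u^\frown k]$, and this happens for only finitely many sequences in $\omega^{n+1}$. So $M_0\supset M_{-1}\supset M_{-2}\supset\cdots$, and all these sets are groups. For example $1_{[u]}\in M_{-|u|}$, while the constant function $1$ lies in $M_0\setminus M_{-1}$.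

**Proposition 6.4.** $M_0'=M_0$, and for $n\ge1$: $M_{-n}'=M_{-n+1}\ne M_{-n}$.

*Proof.* $M_0'=M_0$ is Lemma 6.3. Let $n\ge1$.

**Step 1: $M_{-n}'\subset M_{-n+1}$.** Compact sets cannot reach more than one level up. Let $C\subset M_{-n}$ be compact and $T'=T_C$, which is finite. Let $u\in\omega^{n-1}\setminus T'$ and $z\in C$. Then $z$ is constant on $[u]$. If this constant were $1$, $z$ would be nonzero on $[u^\frown k]$ for all $k\in\omega$, contradicting $z\in M_{-n}$. So $z|_{[u]}=0$ for all $z\in C$. Let $y\in\overline{\langle C\rangle}\subset M(T')$. For $p\in[u]$ the set of $w\in B_1^*$ with $w(\delta_p)=0$ is a closed subgroup containing $C$, so $y(p)=\langle y,\delta_p\rangle=0$. Thus $y$ vanishes on $[u]$ for all $u\in\omega^{n-1}\setminus T'$, and $y\in M_{-n+1}$.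

**Step 2: $M_{-n+1}\subset M_{-n}'$.** Let $z\in M_{-n+1}$ vanish off $\bigcup_{u\in F}[u]$, with $F\subset\omega^{n-1}$ finite. We cut $z$ into a null sequence of pieces in $M_{-n}$. Put
$$C=\{z1_{[u^\frown k]}:u\in F,\,k\in\omega\}\cup\{0\},\qquad T'=T_z\cup\{s:s\subset u\text{ for some }u\in F\}.$$
$T'$ is a finite tree and $z\in M(T')$. Let $t\in\partial T'$. As $t\notin T'$, $t$ is not an initial segment of any $u\in F$. So for each $u\in F$, $k\in\omega$, either $u^\frown k\subset t$ or the two are incomparable. Hence $[t]$ is either contained in exactly one $[u^\frown k]$ with $u\in F$, $k\in\omega$, or disjoint from all of them. So every $z1_{[u^\frown k]}$ is constant on $[t]$, and $C\subset M(T')$; also $C\subset M_{-n}$, since $z1_{[u^\frown k]}$ is nonzero on at most one $[s]$, $s\in\omega^n$. At each coordinate $t\in\partial T'$ at most one of the functions $z1_{[u^\frown k]}$ is nonzero. By Lemma 6.1 every neighborhood of $0$ contains all but finitely many of them, so $C$ is compact. At each coordinate $t$ the finite partial sums of $\sum_{u,k}z1_{[u^\frown k]}$ are eventually $z(t)$: if $[t]$ lies in some $[u^\frown k]$ this is clear, and otherwise $[t]$ is disjoint from $\bigcup_{u\in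 F}[u]$ and $z(t)=0$. So the partial sums converge to $z$, and $z\in\overline{\langle C\rangle}\subset M_{-n}'$.

**Step 3: strictness.** If $|u|=n-1$, then $1_{[u]}$ lies in $M_{-n+1}$, but it is nonzero on every $[u^\frown k]$, so it is not in $M_{-n}$. ∎

## 7. A group $L$ with (P), recognizable from finitely many values

The chain $M_{-n}$ has the form (6), but Lemma 5.2 does not apply to it: $M_0$ does not have (P). Indeed, let $p_k\to p$ in $\omega^\omega$ with $p,p_0,p_1,\dots$ distinct. The $\delta_{p_k}$ and $\delta_p$ are linearly independent, since by (9) indicator functions $1_{[s]}$ separate finitely many points. But no $z\in M_0$ has $z(p_k)=1$ for all $k$ and $z(p)=0$: as $T_z$ is finite, $z$ is constant on $[s]$ for some $s\subset p$.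

So we want to add to each $M_{-n}$ one group $L$ with (P). The danger is that $L+M_{-n}$ has new compact sets, mixing infinitely many elements of $L$ with elements of $M_{-n}$, and then the prime operation is out of control. The remedy is to enlarge $B_1$ by a second summand $B_2$ on which the $M_{-n}$ vanish and on which the elements of $L$ are so independent that compact sets contain only finitely many of them.

**Setting.** Let $\mathfrak c=E_1\sqcup E_2$ with $|E_1|=|E_2|=\mathfrak c$. Let $\{g_\eta:\eta\in E_1\}$ be a basis of $B_1$, let $B_2$ be an $\mathbb F_2$-space with basis $\{g_\eta:\eta\in E_2\}$, and let $B=B_1\oplus B_2$. Let $\pi_2:B^*=B_1^*\times B_2^*\to B_2^*$ be the projection, which is restriction to $B_2$.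

**Two lists.** We enumerate all countable tasks. Let $\mathcal P$ be the set of pairs $(J,u)$ with $J\subset\mathfrak c$ countable and $u:J\to\mathbb F_2$; then $|\mathcal P|=\mathfrak c$, since $\mathfrak c^{\aleph_0}=\mathfrak c$. *There is a list $(J_\xi,u_\xi)_{\xi<\mathfrak c}$ in which every element of $\mathcal P$ occurs and $J_\xi\subset\xi$ for all $\xi$.* Take a surjection $\mathfrak c\to\mathcal P$ with all fibers of size $\mathfrak c$, and replace a value $(J,u)$ at $\xi$ by $(\emptyset,\emptyset)$ when $J\not\subset\xi$. Since $\mathrm{cf}(\mathfrak c)>\omega$, each countable $J$ is bounded in $\mathfrak c$; fibers are unbounded, so each pair survives at some $\xi$. In the same way, with a surjection $E_2\to\mathcal P$, there is a list $(S_\eta,v_\eta)_{\eta\in E_2}$ in which every element of $\mathcal P$ occurs and $S_\eta\subset\eta$.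

**Definition of $L$.** For $\xi<\mathfrak c$ define $\ell_\xi\in B^*$ by
$$\ell_\xi(g_\eta)=\begin{cases}u_\xi(\eta)&\text{if }\eta\in J_\xi\ (\text{so }\eta<\xi),\\ v_\eta(\xi)&\text{if }\eta\in E_2\text{ and }\xi\in S_\eta\ (\text{so }\xi<\eta),\\0&\text{otherwise,}\end{cases}\qquad L=\mathrm{span}\{\ell_\xi:\xi<\mathfrak c\}.$$
The first two cases exclude each other, because one needs $\eta<\xi$ and the other $\xi<\eta$. The first case lets $\ell_\xi$ fulfill its task on earlier basis vectors. The second lets the basis vector $g_\eta$ prescribe values of earlier functionals.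

**Lemma 7.1.** $L$ has (P).

*Proof.* A countable subgroup $N\subset B$ lies in $\mathrm{span}\{g_\eta:\eta\in J\}$ for some countable $J$. Extend the given homomorphism to a homomorphism $h$ on this span, put $u(\eta)=h(g_\eta)$ for $\eta\in J$, and take $\xi$ with $(J_\xi,u_\xi)=(J,u)$. Then $\ell_\xi(g_\eta)=h(g_\eta)$ for $\eta\in J$, so $\ell_\xi|_N$ is the given homomorphism. ∎

**Lemma 7.2.** $\pi_2|_L$ is injective, and compact subsets of $\pi_2(L)\subset B_2^*$ are finite.

*Proof.* For every countable $S\subset\mathfrak c$ and $v:S\to\mathbb F_2$ there is $\eta\in E_2$ with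
$$\ell_\xi(g_\eta)=v(\xi)\quad\text{for all }\xi\in S, \tag{11}$$
namely any $\eta$ with $(S_\eta,v_\eta)=(S,v)$.

*Injectivity.* If $S$ is finite and nonempty and $\sum_{\xi\in S}\pi_2(\ell_\xi)=0$, apply (11) with a $v$ that is $1$ at exactly one element of $S$: the sum has value $1$ at $g_\eta$, a contradiction. So the $\pi_2(\ell_\xi)$ are linearly independent, and $\pi_2$ is injective on $L$.

*Compact sets.* Let $Q\subset\pi_2(L)$ be a countable subgroup and $f:Q\to\mathbb F_2$ a homomorphism. Then $Q\subset\mathrm{span}\{\pi_2(\ell_\xi):\xi\in S\}$ with $S$ countable. Extend $f$ to this span, put $v(\xi)=f(\pi_2(\ell_\xi))$, and take $\eta$ as in (11). Then $f$ is the restriction of evaluation at $g_\eta$. So Lemma 5.1 applies to $V=\pi_2(L)$ and $W=\{\text{evaluation at }g_\eta:\eta\in E_2\}$, and $\sigma(V,W)$ is the topology of $\pi_2(L)\subset B_2^*$, because the $g_\eta$ span $B_2$. ∎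

## 8. The chain $H_m$ and a non-reflexive self-dual group

**Definition.** For $m\le0$ let $H_m=L+(M_m\times\{0\})\subset B_1^*\times B_2^*=B^*$.

Each $H_m$ has (P), since $L\subset H_m$ has it.

**Proposition 8.1.** $H_m'=L+(M_m'\times\{0\})$. So $H_0'=H_0$, and $H_m'=H_{m+1}\ne H_m$ for $m<0$.

*Proof.* **Step 1: "$\supset$".** We have $L\subset H_m\subset H_m'$. For compact $C\subset M_m$, the set $C\times\{0\}\subset H_m$ is compact and $\overline{\langle C\times\{0\}\rangle}=\overline{\langle C\rangle}\times\{0\}$. As $H_m'$ is a group, the inclusion follows.

**Step 2: "$\subset$".** We show that a compact $C\subset H_m$ involves only finitely many elements of $L$. Since $M_m\times\{0\}$ is killed by $\pi_2$, $\pi_2(C)$ is a compact subset of $\pi_2(L)$, hence finite by Lemma 7.2. For $y\in\pi_2(C)$ let $\ell_y$ be the unique element of $L$ with $\pi_2(\ell_y)=y$. If $c=\ell+(x,0)\in C$ with $\ell\in L$, $x\in M_m$ and $\pi_2(c)=y$, then $\pi_2(\ell)=y$ and so $\ell=\ell_y$. Hence $C\cap\pi_2^{-1}(y)=\ell_y+(C_y\times\{0\})$ with $C_y\subset M_m$, and $C_y$ is compact because $C\cap\pi_2^{-1}(y)$ is. The finite union $C_0=\bigcup_yC_y\subset M_m$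 is compact, and
$$\langle C\rangle\subset\langle\ell_y:y\in\pi_2(C)\rangle+\overline{\langle C_0\rangle}\times\{0\}.$$
The right side is the sum of a finite group and a compact group, hence closed. So it contains $\overline{\langle C\rangle}$, and it is contained in $L+(M_m'\times\{0\})$.

**Step 3: the chain.** By Proposition 6.4, $H_0'=H_0$ and $H_m'=H_{m+1}$ for $m<0$. If $\ell+(x,0)\in H_m$ lies in $B_1^*\times\{0\}$, then $\pi_2(\ell)=0$, so $\ell=0$. Hence $H_m\cap(B_1^*\times\{0\})=M_m\times\{0\}$, and $M_m\ne M_{m+1}$ gives $H_m\neq H_{m+1}$. ∎

This is the chain (6), now with (P). We can shift.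

**Proof of Theorem A.** Let
$$X=\prod_{i\in\mathbb Z}H_{\min(i,0)}\subset(B^*)^{\mathbb Z}=\Big(\bigoplus_{\mathbb Z}B\Big)^*.$$

**Step 1: $X\cong X^{\wedge\wedge}$, but $\alpha_X$ is not onto.** By Lemma 5.3 and Proposition 8.1, $X$ has (P) and
$$X'=\prod_{i\in\mathbb Z}H_{\min(i,0)}'=\prod_{i\in\mathbb Z}H_{\min(i+1,0)}:$$
for $i<0$ the factor $H_i$ becomes $H_{i+1}$, and for $i\ge0$ the factor $H_0$ stays. The shift $(y_i)_i\mapsto(y_{i-1})_i$ is a topological isomorphism $X'\to X$. But $X'\ne X$: at the coordinate $i=-1$ the factors are $H_0\neq H_{-1}$. By Lemma 5.2, $X^{\wedge\wedge}\cong X'\cong X$, while $\alpha_X$ corresponds to the inclusion $X\hookrightarrow X'$ and is not surjective.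

**Step 2: $G=X\times X^\wedge$ is self-dual and not reflexive.** $G$ is Hausdorff of exponent $2$, and $G^\wedge\cong X^\wedge\times X^{\wedge\wedge}\cong X^\wedge\times X\cong G$. As $\alpha_G=\alpha_X\times\alpha_{X^\wedge}$ and $\alpha_X$ is not onto, $\alpha_G$ is not onto.

**Step 3: $X$ is pseudocompact.** A nonempty $G_\delta$-set in the compact group $(\bigoplus_{\mathbb Z}B)^*$, say containing $y_0$, contains $\{y:y|_{F_n}=y_0|_{F_n}\ \forall n\}$ for some finite sets $F_n\subset\bigoplus_{\mathbb Z}B$, hence contains $\{y:y|_N=h\}$, where $N$ is the countable subgroup generated by the $F_n$ and $h=y_0|_N$. By (P) this set meets $X$. Apply (CR2). ∎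

**Proof of the last sentence of C1.** For this $G$, $\alpha_G$ is injective and open onto its image by Section 4, and it is not onto.

*The image of $\alpha_G$ is dense.* Write $E=\bigoplus_{\mathbb Z}B$. By (P), every finite set of values that is realized in $E^*$ is realized in $X$, so $X$ is dense in $E^*$ and hence in $X'$. So $\alpha_X$ has dense image. We show that $\alpha_{X^\wedge}$ is bijective. Identify $X^\wedge=E$ and $X^{\wedge\wedge}=X'$ by Lemma 5.2. Since $X'\supset X$ also has (P), Lemma 5.2 applies to $X'$: every character of $X'$ is of the form $z\mapsto(-1)^{z(b)}$ for a unique $b\in E$. This character is $\alpha_{X^\wedge}(\chi_b)$, because $\alpha_{X^\wedge}(\chi_b)$ evaluates $z\in X^{\wedge\wedge}$ at $\chi_b$. So $\alpha_{X^\wedge}$ is bijective, and $\alpha_G=\alpha_X\times\alpha_{X^\wedge}$ has dense image.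

*$\alpha_G$ is not continuous.* Otherwise $G$ would be reflexive by Step 5 of Section 4. ∎

Since $\alpha_X$ is a topological embedding by Lemma 5.2, the discontinuity of $\alpha_G$ sits in the bijection $\alpha_{X^\wedge}$.

## 9. Precompactness of $G$ and $G^\wedge$ does not suffice

**Proof of the second half of C2.** We use one group of the chain, from the dual side. Let $Y=(B,\sigma(B,H_{-1}))$, with $B$ and $H_{-1}$ from Sections 7 and 8.

*$Y$ and $Y^\wedge$ are precompact.* By (P), $H_{-1}$ separates the points of $B$. So $Y$ is precompact and Hausdorff, and by (CR1) $Y^\wedge=H_{-1}$ algebraically, where $h\in H_{-1}$ is read as the character $(-1)^h$. By Lemma 5.1 (with $V=B$, $W=H_{-1}$) compact subsets of $Y$ are finite. So $Y^\wedge=H_{-1}$ carries the pointwise topology. As a subgroup of the compact group $B^*$ it is precompact.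

*$Y^{\wedge\wedge}$ is not precompact.* If all compact $C\subset H_{-1}$ were finite, then each $\langle C\rangle$ would be finite, hence closed, and $H_{-1}'=H_{-1}$, contradicting Proposition 8.1. So $H_{-1}$ has infinite compact subsets. The characters of $H_{-1}$ separate its points, so by Lemma 2.3 its dual $H_{-1}^\wedge=Y^{\wedge\wedge}$ is not precompact.

Hence $Y^{\wedge\wedge}\not\cong Y$, and $Y$ is not reflexive. ∎

## 10. An infinite pseudocompact strongly self-dual group

The positive answers in Theorem B are not only about finite groups. The list of Section 7, used symmetrically, gives an example.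

**Proof of C4.** Let $A$ be the $\mathbb F_2$-space with basis $\{e_\xi:\xi<\mathfrak c\}$, and let $(J_\xi,u_\xi)_{\xi<\mathfrak c}$ be the list from Section 7. Define a symmetric bilinear form $\langle\cdot,\cdot\rangle:A\times A\to\mathbb F_2$ by
$$\langle e_\eta,e_\xi\rangle=\langle e_\xi,e_\eta\rangle=u_\xi(\eta)\quad\text{if }\eta\in J_\xi\ (\text{so }\eta<\xi),$$
and $0$ for all other pairs. This is consistent, since for $\eta<\xi$ only $\eta\in J_\xi$ is possible, not $\xi\in J_\eta$.

**Step 1: the form realizes all countable tasks.** Let $N\subset A$ be a countable subgroup and $N\to\mathbb F_2$ a homomorphism. Then $N\subset\mathrm{span}\{e_\eta:\eta\in J\}$ with $J$ countable. Extend the homomorphism to this span, let $u(\eta)$ be its value at $e_\eta$, and take $\xi$ with $(J_\xi,u_\xi)=(J,u)$. Then $\langle e_\xi,\cdot\rangle$ restricts to the given homomorphism.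

**Step 2: self-duality.** By Step 1, applied to $N=\{0,x\}$ with $x\ne0$, the form is nondegenerate. By Lemma 5.1, compact sets of $\sigma(A,\{\langle x,\cdot\rangle:x\in A\})$ are finite. So $\beta=(-1)^{\langle\cdot,\cdot\rangle}$ satisfies all conditions of C3; the two sets of characters in C3 agree by symmetry. Hence $A$ with $\tau_\beta$ is self-dual via $\Phi(x)=\beta(x,\cdot)$, and $\Phi(x)(y)=\Phi(y)(x)$. So $A$ is strongly self-dual, and it is infinite.

**Step 3: pseudocompactness.** The map $A\to A^*$, $x\mapsto\langle x,\cdot\rangle$, is injective, and it is a topological embedding: the pointwise topology on the image, pulled back to $A$, is generated by the maps $x\mapsto\langle x,y\rangle=\langle y,x\rangle$, $y\in A$, that is, by $\Gamma$. By Step 1 the image has (P). As in Step 3 of the proof of Theorem A, it then meets every nonempty $G_\delta$-set of the compact group $A^*$. By (CR2) $A$ is pseudocompact. ∎
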